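\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Symport/antiport P systems with one symbol are universal}


\begin{abstract}
A P system with symport/antiport rules moves multisets of objects across nested membranes in a maximally parallel way. We show that such systems over a one-letter alphabet generate, and also accept, exactly the recursively enumerable sets of non-negative integers, and that nine membranes suffice in both modes. With one letter a region holds nothing but a number. The proof simulates register machines. A trap membrane forces every halting computation to spend the content of a central region almost exactly, and well-spaced numbers leave almost no choice in how to do so. We also treat sets of vectors, and we show that one membrane generates only finite sets.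
\end{abstract}

\section{The question and the answer}

\subsection{The model}

A \emph{P system with symport/antiport rules} and $m$ membranes is a tuple
$\Pi=(O,\mu,w_1,\dots,w_m,R_1,\dots,R_m)$. Here $O$ is a finite alphabet of objects; $\mu$ is a nested structure of $m$ membranes labeled $1,\dots,m$, with $1$ the outermost one, called the \emph{skin}; $w_i$ is the finite multiset over $O$ initially present in region $i$, that is, directly inside membrane $i$; and $R_i$ is a finite set of rules associated with membrane $i$. Every object of $O$ is available in the environment, outside the skin, in an unbounded number of copies. For nonempty multisets $x,y$ over $O$, a membrane may have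
\begin{itemize}
\item symport rules $x/\lambda$ (send $x$ out across the membrane) and $\lambda/x$ (bring $x$ in across it);
\item antiport rules $x/y$ (send $x$ out of the region enclosed by the membrane and, simultaneously, bring $y$ in from the surrounding region, or from the environment if the membrane is the skin).
\end{itemize}
In each step a maximal multiset of rules is applied simultaneously: the choice is nondeterministic, but the objects left over must not allow any further rule application. Objects moved in a step can be used only from the next step on. A configuration is \emph{halting} if no rule is applicable in it, and a computation is successful if and only if it halts.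

In the \emph{generating mode} one region is designated as output region, and the result of a halting computation is the number of objects in it at the end. In the \emph{accepting mode} a symbol $a\in O$ and a region are designated; the input $n$ is given by adding $a^n$ to the initial content of that region, and $n$ is accepted if and only if some computation from this configuration halts. We write $NO_sP_m$ and $N_aO_sP_m$ for the families of sets of non-negative integers generated and accepted, respectively, by systems with at most $s$ symbols and at most $m$ membranes, and $NRE$ for the family of recursively enumerable sets of non-negative integers.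

\subsection{One symbol}

It is known that $NO_sP_m=N_aO_sP_m=NRE$ whenever $m\ge1$, $s\ge2$ and $m+s\ge6$, and that one symbol and three membranes suffice to accept the non-semilinear set $\{2^n\mid n\ge0\}$. Whether systems with \emph{one} symbol are universal is asked in~\cite{CI}. The question there specifies neither the mode nor whether the number of membranes may be unbounded; we ask it for both modes and for an arbitrary number of membranes.

With one symbol a multiset is a number, a configuration is a vector of $m$ numbers, and a rule $x/y$ asks only whether one region holds \emph{at least} $x$ objects and the surrounding one \emph{at least} $y$. There are no distinguishable objects to carry a program state, and no rule can see that a number is small: an applicable rule stays applicable when objects are added. Tests for zero must therefore come from maximal parallelism and from the halting condition, and it is not obvious that these suffice. One membrane is certainly not enough for generation: it yields only finite sets (Proposition~\ref{prop:one}). The non-semilinear example points the other way, and universality is indeed what happens.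

\begin{theorem}\label{thm:main}
$NO_1P_9=N_aO_1P_9=NRE$. Consequently
\[
\bigcup_{m\ge1}NO_1P_m=\bigcup_{m\ge1}N_aO_1P_m=NRE .
\]
\end{theorem}

The sizes of rules are not bounded, in accordance with the definition; those used below grow with the simulated machine. Section~\ref{sec:ideas} shows the two main ideas on small numbers. Sections~\ref{sec:machines}--\ref{sec:proof} contain the proof, and Section~\ref{sec:compl} the complements.

From now on there is one symbol. The rule $a/b$ of a membrane sends $a$ objects out and brings $b$ objects in; a side equal to $0$ is written $\lambda$. Membranes get names instead of labels, and letters such as $R_k$ no longer denote sets of rules. We use the same name for a membrane, its region and, when no confusion is possible, the number of objects in that region. The region of the skin is called the \emph{hub}.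

\section{Two ideas on small numbers}\label{sec:ideas}

\subsection{Exact payment}

Place in the hub a membrane $X$ with the single rule $\lambda/2$, and inside $X$ a membrane $Y$ holding one object, with the single rule $1/1$. Initially $X$ is empty. Once $X$ contains an object it always does, because the rule of $X$ only brings objects in and the rule of $Y$ does not change the number of objects in $X$; then the rule of $Y$ is applicable forever. So:
\begin{quote}
\emph{a computation in which the rule of $X$ is ever used does not halt.}
\end{quote}
Call a step \emph{safe} if it does not use the rule of $X$. By maximality, a safe step leaves at most one hub object unused. In a halting computation the hub is thus paid out exactly, up to one object, in every step. This gives a finite control. Let the skin have the rules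
\[
8/10,\qquad 10/12,\qquad 12/\lambda,
\]
and let the hub start with $8$ objects. The first safe step must use $8/10$. With $10$ objects in the hub, the rule $8/10$ would leave two objects, which $X$ would have to take; so the safe step uses $10/12$. With $12$ objects, $10/12$ leaves two and $8/10$ leaves four; so the safe step uses $12/\lambda$. The only halting computation runs through the hub contents $8,10,12,0$. The numbers $8,10,12$ are $2\cdot4,\ 2\cdot5,\ 2\cdot6$. The factor $2$ makes different states differ by more than the one object that may stay idle; and $4,5,6$ lie so close together that no two of them add up to at most a third. With $1,2,3$ the state $3$ could be paid as $1+2$. Both devices return in general form.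

\subsection{A register cell}\label{sec:cell}

A register with value $v$ is a membrane $R$ holding $N+v$ objects inside a membrane $W$, with the two rules
\[
\text{of } R:\qquad \mathrm I=N/(N+1),\qquad \mathrm D=(N+1)/N .
\]
Rule $\mathrm I$ adds $1$ to $R$ and takes $1$ from $W$; rule $\mathrm D$ does the opposite. Region $W$ is a valve: as long as it holds fewer than $N$ objects, $R$ does not change. Now consider one step in which $W$ holds $N$ or $N+1$ objects and no rule of the membrane $W$ itself is used.
\begin{itemize}
\item If $W=N$, then $\mathrm I$ is not applicable, and $\mathrm D$ is applicable if and only if $v\ge1$; in that case it \emph{must} be used, by maximality, and only once. Afterwards $W=N+1$ and $v$ has dropped by $1$; if $v=0$, then $W=N$ and nothing has happened.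
\item If $W=N+1$, then $\mathrm I$ is applicable, $\mathrm D$ is applicable if and only if $v\ge1$, and exactly one of them is used, once, since $2N>N+1$. Afterwards $W=N$ (after $\mathrm I$) or $W=N+2$ (after $\mathrm D$).
\end{itemize}
The content of $W$ afterwards tells what happened. To decrement, set $W=N$ and insist on $W=N+1$ afterwards. To test for zero, set $W=N$ and insist on $W=N$. To increment, set $W=N+1$ and insist on $W=N$. The first demand is a lower bound, which a rule can check. The other two demand that $W$ is \emph{not larger} than $N$, which no rule can see directly. The remedy is to turn an excess in $W$ into hub objects that nobody can pay out.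

Here is the zero test with the numbers that the general construction will give for one register: $N=36$, and $W$ holds $30$ objects at rest. Let $W$ have the rules
\[
30/36\ \text{(open)},\qquad 33/27\ \text{(close)},\qquad 31/1\ \text{(test)},\qquad 37/30 ;
\]
we omit a second opening rule, used for increments. We show only the small part of the hub content; the rest is a state as above, whose changes make the skin replace $30$ by $27$, later $33$ by $1$, and finally remove $1$. Put $d=\min(v,1)$.
\[
\begin{array}{lccc}
 & \text{hub} & W & R\\ \hline
\text{start} & 36 & 30 & 36+v\\
\text{after opening} & 30 & 36 & 36+v\\
\text{after one step of } R & 27 & 36+d & 36+v-d\\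
\text{after closing} & 33 & 30+d & 36+v-d\\
\text{after the skin has exchanged }33\text{ for }1 & 1 & 30+d & 36+v-d
\end{array}
\]
If $v=0$, then $W=30$ and the test $31/1$ is not applicable: the single hub object waits for one step, which the trap permits, and is then removed. If $v\ge1$, then $W=31$ and the object would be idle although the test is applicable, so the test must be used. It puts $31$ objects into the hub and leaves a single object in $W$. The skin removes one of the $31$; no rule of $W$ is applicable any more, so nothing but the trap can take the other $30$, and the computation never halts. The rule $37/30$ is the closing rule for the decrement, where $W=N+1=37$ is the desired outcome.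

In the full system all this happens simultaneously with state changes and next to other registers. What must be excluded are the many unintended ways of paying out the hub. This is the task of the numbers in Section~\ref{sec:system} and of Lemma~\ref{lem:rigid}.

\section{Register machines}\label{sec:machines}

Let $\mathbb N$ be the set of non-negative integers. A \emph{register machine} has $K$ registers holding elements of $\mathbb N$, finitely many labels, among them an initial label $q_0$ and a final label $q_f$, and finitely many instructions $p\to q$ between labels. Several instructions may leave the same label; none leaves $q_f$. The types are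
\begin{itemize}
\item JUMP: no effect;
\item INC$(k)$: adds $1$ to register $k$;
\item DEC$(k)$: executable only if register $k$ is at least $1$; subtracts $1$ from it;
\item ZERO$(k)$: executable only if register $k$ is $0$; no further effect;
\item OUT: adds $1$ to an output counter, which is initially $0$.
\end{itemize}
We use the following standard fact \cite[Ch.~14]{Minsky}. Let $p_i$ be the $i$-th prime. For every recursively enumerable $S\subseteq\mathbb N^d$ there is a two-register machine without OUT which, started with $\prod_ip_i^{n_i}$ and $0$ in its registers, can reach its final label if and only if $(n_1,\dots,n_d)\in S$. It yields the two kinds of machines we need.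

\begin{itemize}
\item[(A)] \emph{For every recursively enumerable $S\subseteq\mathbb N^d$ there is a machine with $d+2$ registers and no OUT which, started with $(n_1,\dots,n_d,0,0)$, can reach $q_f$ if and only if $(n_1,\dots,n_d)\in S$.} Set register $d+1$ to $1$. For $i=1,\dots,d$ in turn: each time DEC$(i)$ is executed, multiply register $d+1$ by $p_i$; leave this loop by ZERO$(i)$. To multiply, empty register $d+1$ by DEC$(d+1)$, adding $p_i$ to register $d+2$ each time, leave by ZERO$(d+1)$, and then move the content of register $d+2$ back to register $d+1$ unchanged. Finally run the machine of the standard fact on registers $d+1$ and $d+2$.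
\item[(B)] \emph{For every recursively enumerable $S\subseteq\mathbb N$ there is a machine with two registers and exactly one OUT instruction such that $S$ is the set of output values over all runs from zero registers that reach $q_f$.} Set the first register to $1$. At a certain label, either jump to the machine of the standard fact for $S$, or execute OUT, double the first register by means of the second, and return to that label. After $n$ executions of OUT the first register holds $2^n=p_1^n$, so $q_f$ can then be reached without further OUT if and only if $n\in S$.
\end{itemize}

\section{The system}\label{sec:system}

Let $\mathcal M$ be a register machine with $K\ge1$ registers and at most one OUT instruction. The membranes are shown in Figure~\ref{fig:mem}: the trap $X\supset Y$; for each $k=1,\dots,K$ a register cell $W_k\supset R_k$; and, only if $\mathcal M$ has an OUT instruction, an output cell $P\supset Q$.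

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={font=\small}]
\draw (0,0) rectangle (12.4,3.2);
\node[anchor=west] at (0.1,2.9) {skin (region: hub, holds $Cc_q$)};
\draw (0.3,0.3) rectangle (3.1,2.5);
\node[anchor=west] at (0.35,2.2) {$X$: $0$};
\draw (0.7,0.5) rectangle (2.7,1.5);
\node at (1.7,1) {$Y$: $1$};
\draw (3.5,0.3) rectangle (7.5,2.5);
\node[anchor=west] at (3.55,2.2) {$W_k$: $z$};
\draw (4.0,0.5) rectangle (7.0,1.5);
\node at (5.5,1) {$R_k$: $N+v_k$};
\node at (8.2,1.4) {$\cdots$};
\draw (8.9,0.3) rectangle (12.1,2.5);
\node[anchor=west] at (8.95,2.2) {$P$: $0$};
\draw (9.4,0.5) rectangle (11.6,1.5);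
\node at (10.5,1) {$Q$: $\omega$};
\end{tikzpicture}
\caption{The membranes, with the numbers of objects in the regions when the machine is at label $q$ with register values $v_k$ and output $\omega$. The numbers $z$, $N$, $C$ and the codes $c_q$ are defined in the text below. There is one cell $W_k\supset R_k$ for each register $k=1,\dots,K$; the cell $P\supset Q$ is present only if the machine has an OUT instruction.}
\label{fig:mem}
\end{figure}

\subsection{Payments between hub and cells}

Put
\[
D=6K+6,\qquad N=3D,\qquad t=2D+3,\qquad z=2D+6 .
\]
Here $z$ is the content of a cell $W_k$ at rest. Opening the cell of register $k$ costs $a_k^+$ or $a_k^-$ hub objects and returns $b_k^+$ or $b_k^-$, where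
\[
a_k^+=2D+6k+3,\qquad a_k^-=2D+6k+6,
\]
\[
b_k^+=z+a_k^+-(N+1)=D+6k+8,\qquad b_k^-=z+a_k^--N=D+6k+12 .
\]
The numbers $b_k^\pm$ are chosen such that opening changes the content $z$ of $W_k$ to $N+1$ (sign $+$, used for INC) or to $N$ (sign $-$, used for ZERO and DEC). Since $1\le k\le K$,
\begin{equation}\label{eq:b}
D\le b_k^\pm\le D+6K+12=z .
\end{equation}
The set of payments is
\[
A=\{t,z\}\cup\{a_k^+,a_k^-:1\le k\le K\}=\{2D+3j:1\le j\le 2K+2\}.
\]
Its $2K+2$ elements lie in $(2D,3D]$, so two of them sum to more than $4D$, and distinct elements differ by at least $3$. As $D\ge12$, we also have
\begin{equation}\label{eq:ineq}
z+2<N,\qquad z<N-3,\qquad N+2<2(z+1),\qquad N+2<4D .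
\end{equation}

The rules of the cells and of the trap are as follows.
\begin{itemize}
\item $X$: $\lambda/2$. \quad $Y$: $1/1$.
\item $R_k$: $\mathrm I_k=N/(N+1)$ and $\mathrm D_k=(N+1)/N$.
\item $W_k$: the two \emph{open} rules $b_k^+/a_k^+$ and $b_k^-/a_k^-$; the \emph{close-low} rule $(N-3)/t$; the \emph{close-high} rule $(N+1)/z$; the \emph{test} $T_k=(z+1)/1$.
\end{itemize}
All rules of $W_k$ except $T_k$ take an element of $A$ from the hub; we call them \emph{$A$-rules}. The close-low rule changes the content $N+d$ of $W_k$ into $3+d+t=z+d$. The offset $3$ keeps the payments for the two closing rules apart: if closing low were $N/z$, the hub could not dictate which closing rule is used when $W_k=N+1$.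

\subsection{States}\label{sec:states}

The \emph{states} are the labels of $\mathcal M$ together with auxiliary states: $\iota_1,\dots,\iota_6$ for each INC or ZERO instruction $\iota$; $\iota_1,\dots,\iota_4$ for each DEC instruction $\iota$; and $u_1,u_2,u_3$ for the OUT instruction, if there is one. Let $J$ be the number of states, give them distinct codes $c_\sigma\in\{5J+1,\dots,6J\}$, and put
\[
c_\pi=8J,\qquad C=40KD,\qquad [\sigma]=Cc_\sigma,\qquad \pi=Cc_\pi .
\]
The large factor $C$ separates codes from payments. The skin rules of an instruction $\iota:p\to q$ are as follows.
\begin{itemize}
\item JUMP: $[p]/[q]$.
\item INC$(k)$, with $a=a_k^+$, $b=b_k^+$, and ZERO$(k)$, with $a=a_k^-$, $b=b_k^-$: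
\[
[p]/([\iota_1]+a),\quad [\iota_1]/[\iota_2],\quad ([\iota_2]+b)/([\iota_3]+t),\quad [\iota_3]/[\iota_4],
\]
\[
([\iota_4]+N-3)/([\iota_5]+1),\quad [\iota_5]/[\iota_6],\quad ([\iota_6]+1)/[q].
\]
\item DEC$(k)$:
\[
[p]/([\iota_1]+a_k^-),\quad [\iota_1]/[\iota_2],\quad ([\iota_2]+b_k^-)/([\iota_3]+z),\quad [\iota_3]/[\iota_4],\quad ([\iota_4]+N+1)/[q].
\]
\item OUT:
\[
[p]/([u_1]+\pi+1),\qquad [u_1]/[u_2],\qquad [u_2]/[u_3],\qquad ([u_3]+\pi)/[q].
\]
\end{itemize}
In addition the skin has the rule $[q_f]/\lambda$. For INC, ZERO and DEC the sequence alternates: the skin puts a payment into the hub; in the next step a cell takes it, and puts its own return into the hub, while the skin only changes the state; then the skin takes the return together with the state. The single object that accompanies $\iota_5$ is an exception: it is meant to stay idle for one step.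

\subsection{The output cell}

A register region holds $N+v_k$ objects, so using it for output would shift the generated set by $N$. The cell $P\supset Q$ delivers objects one at a time to an initially empty region:
\begin{itemize}
\item $P$: $\lambda/(\pi+1)$, called \emph{$P$-in}, and $\pi/\lambda$, called \emph{$P$-out}. \quad $Q$: $\lambda/1$.
\end{itemize}
When $\pi+1$ objects have entered $P$ and $P$-out returns $\pi$ of them, exactly one must go to $Q$. If instead $P$-out is not used, all $\pi+1$ objects go to $Q$, and the missing $\pi$ objects in the hub will be noticed: state $u_3$ can leave only together with $\pi$.

\subsection{Configurations}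

$\mathrm{Conf}(q,v,\omega)$ denotes the configuration of Figure~\ref{fig:mem}: the hub holds $[q]$; for all $k$, $W_k=z$ and $R_k=N+v_k$; $X=0$, $Y=1$, and, if present, $P=0$, $Q=\omega$. The initial configuration is $\mathrm{Conf}(q_0,0,0)$. In the accepting mode the input is added to region $R_1$ (or to $R_1,\dots,R_d$ for $d$ inputs), which gives $\mathrm{Conf}(q_0,(n_1,\dots,n_d,0,\dots,0),0)$.

\section{Rigidity}\label{sec:rigid}

By Section~\ref{sec:ideas} a computation can halt only if all its steps are safe, and a safe step leaves at most one hub object \emph{idle}, that is, not taken by any rule. We now show that this leaves almost no freedom.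

Call the skin rules and $P$-in \emph{big}. A big rule takes $C\gamma'+y'$ objects from the hub, with \emph{code} $\gamma'$ and \emph{small part} $y'$. The list of rules shows:
\begin{itemize}
\item The codes are some of the $c_\sigma$ with $\sigma\ne u_3$, and, if there is an OUT instruction, $c_\pi$ (for $P$-in, small part $1$) and $c_{u_3}+c_\pi$ (for $([u_3]+\pi)/[q]$, small part $0$). In particular \emph{no big rule has code $c_{u_3}$}.
\item All big rules of code $c_\sigma$ have the same small part $y_\sigma$. It is $b_k^\pm$ for $\sigma=\iota_2$; $N-3$ (INC, ZERO) or $N+1$ (DEC) for $\sigma=\iota_4$; $1$ for $\sigma=\iota_6$; and $0$ otherwise. All small parts lie between $0$ and $N+1=3D+1$.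
\item The only big rule of code $c_{u_1}$ is $[u_1]/[u_2]$.
\end{itemize}
Besides big rules, only the $A$-rules, the tests $T_k$ and the rule of $X$ take hub objects.

\begin{lemma}[Rigidity]\label{lem:rigid}
Consider a configuration in which
\begin{itemize}
\item[\textup{(H1)}] the hub holds $C\gamma+y$ objects, where $0\le y\le3D+1$ and $\gamma$ is $c_\sigma$ for some state $\sigma$, or, if there is an OUT instruction, $c_{u_1}+c_\pi$ or $c_{u_3}+c_\pi$;
\item[\textup{(H2)}] every $W_k$ holds at most $N+2$ objects, and at most one $W_k$ holds more than $z$.
\end{itemize}
In a safe step from this configuration, let $s$ be the number of hub objects not taken by big rules.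
\begin{itemize}
\item[\textup{(a)}] If $\gamma=c_\sigma$, exactly one big rule is used, once, it has code $c_\sigma$, and $s=y-y_\sigma$. In particular there is no safe step if no big rule has code $c_\sigma$, for instance if $\sigma=u_3$.
\item[\textup{(b)}] If $\gamma=c_{u_1}+c_\pi$, the big rules used are exactly $[u_1]/[u_2]$ and $P$-in, once each, and $s=y-1$.
\item[\textup{(c)}] If $\gamma=c_{u_3}+c_\pi$, exactly one big rule is used, namely $([u_3]+\pi)/[q]$, once, and $s=y$.
\item[\textup{(d)}] If $s=0$, no rule of any $W_k$ is used. If $s\in A$, exactly one $A$-rule is used, once, and it takes $s$ hub objects; no test is used and no hub object is idle. If $s=1$, no $A$-rule is used, and either exactly one test is used, once, or no test is used and one hub object is idle.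
\end{itemize}
\end{lemma}

\begin{proof}
By~\eqref{eq:b}, every rule of $W_k$ takes at least $D$ objects out of $W_k$, and $W_k\le N+2<4D$. So for each $k$ the rules of $W_k$ are applied at most three times in total, each application taking at most $3D$ hub objects. As at most one hub object is idle,
\[
0\le s\le 9KD+1 .
\]

\emph{Codes.} Let the applications of big rules, counted with multiplicity, have codes $\gamma_1,\dots,\gamma_m$ and small parts $y_1,\dots,y_m$. Then
\[
C\gamma+y=C\sum_j\gamma_j+\sum_jy_j+s .
\]
Codes of big rules are at least $5J+1$. If $m\ge3$, the right side is at least $3C(5J+1)>15CJ$, whereas $\gamma\le14J$ and $y<C$ bound the left side by $C(14J+1)\le15CJ$, a contradiction. So $m\le2$, and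
\[
\Bigl|y-\sum_jy_j-s\Bigr|\le 9KD+1+2(3D+1)<40KD=C .
\]
Therefore $\gamma=\sum_j\gamma_j$ and $s=y-\sum_jy_j$. Since $\gamma>0$, we have $m\ge1$.

If $\gamma=c_\sigma\le6J$, then $m=1$ and $\gamma_1=c_\sigma$, because two codes sum to more than $10J$. This is (a).

Let $\gamma=c_{u_j}+c_\pi$ with $j\in\{1,3\}$, so $13J+1\le\gamma\le14J$. If $m=1$, the only code in this range is $c_{u_3}+c_\pi$, so $j=3$. If $m=2$, two codes of states sum to at most $12J$, twice $c_\pi$ is $16J$, and a pair containing $c_{u_3}+c_\pi$ sums to more than $18J$; so the two codes are $c_\pi$ and $c_{u_j}$. As no big rule has code $c_{u_3}$, this forces $j=1$. Hence $m=2$ for $j=1$, and $m=1$ for $j=3$; the small parts are $0$ and $1$ in the first case and $0$ in the second. This proves (b) and (c).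

\emph{Payments.} A test $T_k$ takes $z+1$ objects out of $W_k$. By (H2) and $N+2<2(z+1)$, the total number $\tau$ of applications of tests is at most $1$. So
\[
s=\sum a+\tau+r,\qquad \tau,r\in\{0,1\},
\]
where the sum runs over the amounts $a\in A$ taken by the applications of $A$-rules and $r$ is the number of idle hub objects. Elements of $A$ exceed $2D\ge24$. If $s=0$, everything on the right vanishes; if $s=1$, the sum is empty and $\tau+r=1$. If $s\in A$, the sum is not empty since $s>2$, and it has only one term since two elements of $A$ sum to more than $4D>s$. Then $s-a\in\{0,1,2\}$, and the gaps of size at least $3$ in $A$ give $a=s$ and $\tau=r=0$.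
\end{proof}

The proof shows what the numbers are for: $C$ exceeds everything that can interfere with codes, the range $[5J+1,6J]$ and the value $8J$ make sums of codes unambiguous, and the gaps $3$ in $A$ absorb one idle object and one test.

Two further observations will be used constantly.
\begin{itemize}
\item[(R)] A rule of $R_k$ takes at least $N$ objects from $W_k$. If fewer than $N$ objects of $W_k$ are left by the other rules of the step, no rule of $R_k$ is used. In particular $R_k$ is inactive if $W_k\le z+2$ at the beginning of the step.
\item[(C)] The only $A$-rules taking $t$ are the close-low rules, which need some $W_j\ge N-3>z$; the only ones taking $z$ are the close-high rules, which need some $W_j\ge N+1>z$; the only one taking $a_k^+$ (or $a_k^-$) is the corresponding open rule of $W_k$.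
\end{itemize}

\section{Simulation of one instruction}\label{sec:sim}

\begin{proposition}\label{prop:sim}
Let $p\ne q_f$. For an instruction $\iota:p\to q$ executable at $v$, let $(v',\omega')$ be the result of executing $\iota$ on $(v,\omega)$.
\begin{itemize}
\item[\textup{(i)}] Start from $\mathrm{Conf}(p,v,\omega)$ and perform safe steps as long as possible. After at most seven steps one has reached either $\mathrm{Conf}(q,v',\omega')$ for some instruction $\iota:p\to q$ executable at $v$, or a configuration without safe step. All configurations passed up to this point, the last one included, have at least $C$ objects in the hub.
\item[\textup{(ii)}] For every instruction $\iota:p\to q$ executable at $v$ there is a sequence of safe steps leading from $\mathrm{Conf}(p,v,\omega)$ to $\mathrm{Conf}(q,v',\omega')$.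
\end{itemize}
From $\mathrm{Conf}(q_f,v,\omega)$ there is exactly one safe step. It leads to a halting configuration with $\omega$ objects in $Q$ (if $Q$ exists).
\end{proposition}

\begin{proof}
We follow all possible safe steps. It will be visible that every configuration met satisfies (H1) and (H2). Regions not mentioned do not change. In particular $X=0$ throughout, so the rule of $Y$ is not applicable; outside the simulation of OUT we have $P=0$ and no big rule of code $c_\pi$ is used, so $P$ and $Q$ do not change; and in the simulation of an instruction on register $k$ we have $W_j=z$ for all $j\ne k$, so $R_j$ is inactive by~(R).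

In $\mathrm{Conf}(p,v,\omega)$ we have $y=0$ and $y_p=0$, and all $R_j$ are inactive. By Lemma~\ref{lem:rigid}(a),(d), a safe step uses one skin rule of code $c_p$, hence chooses an instruction $\iota:p\to q$, and uses nothing else. (If no instruction leaves $p$, there is no safe step.) For JUMP we have reached $\mathrm{Conf}(q,v,\omega)$. For the other types we number the subsequent steps.

\medskip\noindent
\textbf{INC$(k)$ and ZERO$(k)$.} Write $a,b$ for $a_k^+,b_k^+$ or $a_k^-,b_k^-$, respectively.

\emph{Step 1 (opening).} The hub holds $[\iota_1]+a$, so $s=a\in A$. By the lemma and (C), the open rule $b/a$ of $W_k$ is used together with $[\iota_1]/[\iota_2]$. As $W_k=z$ before the step, $R_k$ is inactive. Then the hub holds $[\iota_2]+b$, and $W_k=N+1$ for INC, $W_k=N$ for ZERO.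

\emph{Step 2 (the register acts).} As $y=b=y_{\iota_2}$, we have $s=0$: no rule of $W_k$ is used, and the hub becomes $[\iota_3]+t$. All objects of $W_k$ are available to $R_k$, which acts as in Section~\ref{sec:cell}. In both cases at most one rule of $R_k$ is used, and only once, since $2N>N+1$. Let $N+d$ be the content of $W_k$ afterwards.
\begin{itemize}
\item INC: $W_k=N+1$ and $R_k=N+v_k\ge N$, so $\mathrm I_k$ is applicable and exactly one rule is used. Either $\mathrm I_k$: then $d=0$ and $R_k=N+v_k+1$, as desired. Or, possible only if $v_k\ge1$, $\mathrm D_k$: then $d=2$.
\item ZERO: $W_k=N$, so $\mathrm I_k$ is not applicable, while $\mathrm D_k$ is applicable if and only if $R_k\ge N+1$, that is, $v_k\ge1$. So if $v_k=0$, nothing happens and $d=0$; if $v_k\ge1$, then $\mathrm D_k$ must be used and $d=1$.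
\end{itemize}

\emph{Step 3 (closing).} The hub holds $[\iota_3]+t$, so $s=t$. By the lemma and (C) a close-low rule is used, necessarily that of $W_k$. It leaves $3+d\le5$ objects of $W_k$, so $R_k$ is inactive. Together with $[\iota_3]/[\iota_4]$ the hub becomes $[\iota_4]+N-3$, and $W_k=3+d+t=z+d$.

\emph{Step 4.} Here $s=0$, since $y_{\iota_4}=N-3$. The hub becomes $[\iota_5]+1$; no rule of $W_k$ is used, and $R_k$ is inactive by~(R).

\emph{Step 5 (test).} Here $s=1$ and the state changes to $\iota_6$. The region $R_k$ is inactive by~(R). If $d=0$, no test is applicable, since all $W_j=z$; so one object is idle and the hub becomes $[\iota_6]+1$. If $d\ge1$, the only applicable test is $T_k$, and it must be used: otherwise, by Lemma~\ref{lem:rigid}(d), one hub object and all $z+d\ge z+1$ objects of $W_k$ would be unused, and $T_k$ could be added. Then the hub becomes $[\iota_6]+z+1$ and $W_k=(z+d)-(z+1)+1=d\le2$.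

\emph{Step 6.} The region $R_k$ is inactive by~(R). If $d=0$, then $s=0$ and $([\iota_6]+1)/[q]$ leads to $\mathrm{Conf}(q,v',\omega)$, where $v'=v+e_k$ for INC ($e_k$ is the $k$-th unit vector) and $v'=v$ for ZERO; in the latter case $v_k=0$. If $d\ge1$, then $s=z$, so a close-high rule would have to be used; but all $W_j\le z<N+1$, so there is no safe step.

Thus only $d=0$ survives: for INC the right choice in step 2, for ZERO the case $v_k=0$.

\medskip\noindent
\textbf{DEC$(k)$.} Step 1 is as for ZERO. In step 2 we again have $s=0$, the hub becomes $[\iota_3]+z$, and $R_k$ acts as for ZERO: if $v_k\ge1$, then $W_k=N+1$ and $R_k=N+v_k-1$ afterwards; if $v_k=0$, then $W_k=N$.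

\emph{Step 3.} Here $s=z$, so a close-high rule must be used, by (C) on some $W_j\ge N+1$. If $v_k=0$, there is none, and there is no safe step. If $v_k\ge1$, it is the rule of $W_k$. It takes all $N+1$ objects of $W_k$, so $R_k$ is inactive. Then $W_k=z$ and the hub holds $[\iota_4]+N+1$.

\emph{Step 4.} Here $y_{\iota_4}=N+1$, so $s=0$, and $([\iota_4]+N+1)/[q]$ leads to $\mathrm{Conf}(q,v-e_k,\omega)$; $R_k$ is inactive by~(R).

\medskip\noindent
\textbf{OUT.} All $W_j=z$ throughout, so every $R_j$ is inactive.

\emph{Step 1.} The hub holds $[u_1]+\pi+1$, so $\gamma=c_{u_1}+c_\pi$ and $y=1$. By Lemma~\ref{lem:rigid}(b),(d), exactly $[u_1]/[u_2]$ and $P$-in are used, and $s=0$. Now the hub holds $[u_2]$ and $P=\pi+1$.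

\emph{Step 2.} In the hub, $s=0$ and only $[u_2]/[u_3]$ is used. In $P$, since $2\pi>\pi+1$, $P$-out is used at most once. If it is used, the one remaining object must enter $Q$, by maximality; the hub becomes $[u_3]+\pi$, $P=0$ and $Q=\omega+1$. If it is not used, all $\pi+1$ objects must enter $Q$; the hub becomes $[u_3]$ and $P=0$.

\emph{Step 3.} In the first case Lemma~\ref{lem:rigid}(c) gives $s=0$, and $([u_3]+\pi)/[q]$ leads to $\mathrm{Conf}(q,v,\omega+1)$. In the second case there is no safe step by Lemma~\ref{lem:rigid}(a).

\medskip\noindent
\textbf{Existence.} The above proves (i): we have followed every choice of safe steps to one of the two outcomes, the longest case (INC or ZERO) takes seven steps including the first one, and every hub content met contains a summand $[\sigma]\ge C$. For (ii) we must know that the steps leading to success really are safe and maximal. In each of them the listed rules are simultaneously applicable; for the opening in step 1 use $W_k=z\ge b_k^\pm$. All hub objects are taken, except for the waiting object in step 5 with $d=0$. This object can be used by no rule: the rule of $X$, the $A$-rules and the big rules need more than one hub object, and all tests are disabled because all $W_j=z$. Every rule of $X$, of the $W_j$ and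 of the skin, and $P$-in, takes hub objects, so none of them can be added. The rule of $Y$ is not applicable as $X=0$; the remaining possible applications, in the $R_j$, in $P$ (by $P$-out) and in $Q$, were treated above. So these steps are maximal and do not use the rule of $X$.

\medskip\noindent
\textbf{Final label.} The only big rule of code $c_{q_f}$ is $[q_f]/\lambda$, as no instruction leaves $q_f$. So from $\mathrm{Conf}(q_f,v,\omega)$ the only safe step uses this rule alone, with $s=0$; it is maximal by the argument just given. Afterwards the hub is empty, $W_k=z$, $X=0$, $Y=1$, and, if present, $P=0$, $Q=\omega$. No rule is applicable: the rules of the skin, of $X$ and of the $W_k$, and $P$-in, need hub objects; $P$-out and the rule of $Q$ need objects in $P$; the rule of $Y$ needs an object in $X$; and the rules of $R_k$ need at least $N>z$ objects in $W_k$. The system halts with $\omega$ objects in $Q$.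
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\textbf{Upper bound.} Let a system with one symbol be given. (A system without symbols may be given an unused one.) If its skin has a rule $\lambda/y$, this rule is always applicable, nothing halts, and the generated or accepted set is empty. Otherwise every rule application consumes at least one object from inside the system. Hence every configuration has finitely many successors, which can be computed, and it is decidable whether it is halting. So halting computations can be enumerated, and the generated or accepted set is in $NRE$.

\medskip\noindent
\textbf{Halting computations and runs.} Consider the system of Section~\ref{sec:system} started in $\mathrm{Conf}(q_0,v,0)$. In a halting computation every step is safe. As long as the final step from some $\mathrm{Conf}(q_f,v',\omega)$ has not been made, every configuration passed has at least $C\ge2$ hub objects, by Proposition~\ref{prop:sim}; the rule $\lambda/2$ of $X$ is applicable there, so the configuration is not halting and must be left by a safe step. In particular the computation never reaches a configuration without safe step. By part (i) of the proposition it therefore passes through configurations $\mathrm{Conf}(q,v',\omega)$ along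 a run of $\mathcal M$, and it ends by the final step from some $\mathrm{Conf}(q_f,v',\omega)$, with $\omega$ objects in $Q$ if $Q$ exists. Conversely, by part (ii), every run of $\mathcal M$ that reaches $q_f$ with output $\omega$ gives a halting computation, which ends with exactly $\omega$ objects in $Q$ if $Q$ exists.

\medskip\noindent
\textbf{Accepting mode.} Let $S\in NRE$. Take $\mathcal M$ from (A) with $d=1$, so $K=3$ and there is no OUT. The system has $3+2\cdot3=9$ membranes: the skin, $X$, $Y$, and $W_k,R_k$ for $k=1,2,3$. Adding $n$ objects to region $R_1$ gives $\mathrm{Conf}(q_0,(n,0,0),0)$. So $n$ is accepted if and only if $q_f$ is reachable, that is, $n\in S$. Hence $N_aO_1P_9=NRE$.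

\medskip\noindent
\textbf{Generating mode.} Let $S\in NRE$. Take $\mathcal M$ from (B), so $K=2$. The system has $3+2\cdot2+2=9$ membranes: the skin, $X$, $Y$, $W_1,R_1,W_2,R_2$, $P$, $Q$. With output region $Q$, the results of halting computations are exactly the outputs of runs reaching $q_f$, that is, the elements of $S$. Hence $NO_1P_9=NRE$.

\medskip
Since the upper bound holds for every number of membranes, the statement about unions follows. \qed

\section{Complements}\label{sec:compl}

\begin{proposition}\label{prop:vec}
Every recursively enumerable $S\subseteq\mathbb N^d$, $d\ge1$, is accepted by a system with one symbol and $2d+7$ membranes, the input $(n_1,\dots,n_d)$ being added to $d$ designated regions.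
\end{proposition}

\begin{proof}
Take $\mathcal M$ from (A), so $K=d+2$, with input regions $R_1,\dots,R_d$. The argument of Section~\ref{sec:proof} for the accepting mode applies, with start configuration $\mathrm{Conf}(q_0,(n_1,\dots,n_d,0,0),0)$. The number of membranes is $3+2(d+2)=2d+7$.
\end{proof}

Let $NFIN$ denote the family of finite sets of non-negative integers.

\begin{proposition}\label{prop:one}
$NO_1P_1=NFIN$. In particular, one membrane is not enough for generation.
\end{proposition}

\begin{proof}
Consider a system with one symbol and one membrane. If the skin has no rules, the generated set is $\{|w_1|\}$. If it has a rule $\lambda/y$, nothing halts and the set is empty. Otherwise let $a\ge1$ be the smallest left-hand side of a rule. A configuration is halting if and only if its content is less than $a$, so the generated set is finite.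

Conversely, the empty set is generated by one initial object and the rule $1/1$. Let $F$ be finite and nonempty, and put $h=1+\max F$. Start with $h$ objects and the rules $h/f$ for $f\in F$, where $h/0$ means $h/\lambda$. The first step applies exactly one rule, once, which gives a content $f<h$ with $f\in F$ arbitrary; then the system halts. So $F$ is generated.
\end{proof}

\begin{remark}
The least $m$ with $NO_1P_m=NRE$ therefore satisfies $2\le m\le9$. We do not claim that nine membranes are optimal in either mode.
\end{remark}

\begin{thebibliography}{9}
\bibitem{CI}
\emph{Communication In} (as printed: COMMUNICATION IN),
\url{https://www.tdx.cat/bitstream/handle/10803/8784/ThesisAlhazov1.pdf?isAllowed=y&sequence=1}.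

\bibitem{Minsky}
M.~Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.
\end{thebibliography}

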